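\title{Closed classes of elementary abelian subgroups and the regularity of group cohomology}

\begin{abstract}
The mod-$p$ cohomology ring $H^*_G$ of a compact Lie group $G$ has Castelnuovo--Mumford regularity at most $-\dim G$. The Strong Conjecture asserts that this bound is strict on all local cohomology modules below the Krull dimension of $H^*_G$. We show that it is false for every prime $p$ and every value of $\dim G$; a group of order $p^8$ is a counterexample. For a finite group $G$ we then compute the critical part of the local cohomology: the dimension of $H^i_{\mathfrak m}(H^*_G)$ in degree $-i$ is the number of ``closed classes'' of elementary abelian $p$-subgroups of rank $i$. It follows that for finite groups the conjectured inequality holds at all levels up to $3$, and that for every $p$ it can fail at level $4$.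
\end{abstract}

\section{Introduction}

\subsection{The question}
Fix a prime $p$ and a field $k$ of characteristic $p$. For a compact Lie group $G$ write $H_G=H^*(BG;k)$; this is a finitely generated graded-commutative $k$-algebra. Let $M$ be a finitely generated graded module over a finitely generated connected graded-commutative $k$-algebra $R$, let $\mathfrak m\subset R$ be the ideal of elements of positive degree, and let $H^i_{\mathfrak m}(M)$ be the local cohomology of $M$ (recalled in Section~\ref{sec:prelim}). Put
\[
a_i(M)=\sup\{j: H^i_{\mathfrak m}(M)_j\neq0\},\qquad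
\operatorname{reg}^{\le\ell}(M)=\sup_{i\le\ell}\{a_i(M)+i\},\qquad
\operatorname{reg}(M)=\sup_i\{a_i(M)+i\},
\]
with $a_i(M)=-\infty$ if $H^i_{\mathfrak m}(M)=0$. These numbers do not depend on the ring $R$ over which $M$ is finitely generated. We call $i$ the \emph{level}. The lowest level at which $H^i_{\mathfrak m}(M)\ne0$ is the depth of $M$ and the highest is its Krull dimension $\dim M$. The \emph{regularity} $\operatorname{reg}(M)$ locates the lowest line $j=c-i$ in the $(i,j)$-plane above which all local cohomology vanishes, and $\operatorname{reg}^{\le\ell}(M)$ does the same for the levels $i\le \ell$ only.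

Two examples show which line to expect. If $E$ is an elementary abelian $p$-group of rank $r$, then $H^i_{\mathfrak m}(H_E)$ vanishes for $i\ne r$ and has top degree $-r$ for $i=r$ (see \eqref{eq:HE}), so $\operatorname{reg}(H_E)=0$. If $G=U(n)$, then $H_G=k[c_1,\dots,c_n]$ with $|c_j|=2j$; only level $n$ occurs, $a_n=-n(n+1)$, and $\operatorname{reg}(H_G)=-n^2=-\dim G$. It is known that
\begin{equation}\label{eq:known}
\operatorname{reg}(H_G)\le-\dim G\quad\text{for every compact Lie group }G,
\end{equation}
and that $\operatorname{reg}(H^*(G;\mathbb F_p))=0$ for every finite group $G$. In both examples the line $j=-\dim G-i$ is touched at the top level $i=\dim H_G$ and nowhere else. For a finite group of order divisible by $p$ it is always touched at the top level, as Theorem~\ref{thm:count} will show, so no lower level is needed to account for the value $0$. One is led to guess that the lower levels stay strictly below the line. This is the problem posed in \cite{CM}.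

\medskip
\noindent\textbf{Strong Conjecture.} \emph{For every compact Lie group $G$,}
\[
\operatorname{reg}^{\le\dim H_G-1}(H_G)\le-\dim G-1 .
\]

For a finite group, \emph{rank} always means $p$-rank, the largest rank of an elementary abelian $p$-subgroup, and $\dim H_G=\operatorname{rank}G$ by Quillen's theorem. In view of \eqref{eq:known}, the conjecture for a finite group $G$ says that $H^i_{\mathfrak m}(H_G)_{-i}=0$ for all $i<\operatorname{rank}G$.

\subsection{Results}

\begin{theorem}\label{thm:counter}
For every prime $p$ and every $d\ge0$ there is a compact Lie group $G$ with $\dim G=d$ and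
\[
\operatorname{reg}^{\le\dim H_G-1}(H_G)=-\dim G .
\]
So the Strong Conjecture is false. For $d=0$ one may take a group of order $p^8$.
\end{theorem}

For finite groups the failure can be described completely.

\begin{definition}\label{def:closed}
Let $G$ be a finite group and $i\ge1$. Let $\mathcal A_i$ be the set of elementary abelian $p$-subgroups of $G$ of rank $i$. Call $E,E'\in\mathcal A_i$ \emph{adjacent} if $|E\cap E'|\ge p^{i-1}$. A \emph{class} in $\mathcal A_i$ is an equivalence class for the equivalence relation $\sim$ generated by adjacency and $G$-conjugacy. A class is \emph{closed} if all its members are maximal elementary abelian $p$-subgroups of $G$.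
\end{definition}

\begin{theorem}\label{thm:count}
Let $G$ be a finite group of rank $r$ and let $i\ge1$. Then $H^i_{\mathfrak m}(H_G)_j=0$ for $j>-i$, and
\[
\dim_kH^i_{\mathfrak m}(H_G)_{-i}=\#\{\text{closed classes in }\mathcal A_i\}.
\]
Hence the Strong Conjecture holds for $G$ if and only if there is no closed class of rank $i$ with $1\le i<r$.
\end{theorem}

Every class in $\mathcal A_r$ is closed, which gives the statement about the top level made above.

\begin{theorem}\label{thm:range}
\begin{enumerate}
\item[(a)] For every finite group $G$ of rank $r$, $\operatorname{reg}^{\le\min(3,\,r-1)}(H_G)\le-1$.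
\item[(b)] For every prime $p$ there is a finite $p$-group $G$ of rank $5$ with $H^4_{\mathfrak m}(H_G)_{-4}\ne0$. Thus the bound $3$ in {\rm(a)} is best possible for every $p$.
\item[(c)] For every $p$ and every $i\ge4$ there is a finite $p$-group $G$ of rank $i+1$ with $H^i_{\mathfrak m}(H_G)_{-i}\neq0$.
\end{enumerate}
\end{theorem}

By (a) the conjecture holds for all finite groups of rank at most $4$, so no group of small rank reveals its failure. We do not claim analogues of Theorems~\ref{thm:count} and~\ref{thm:range} for compact Lie groups of positive dimension.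

\subsection{The method}
For $E\in\mathcal A_i$ the space $H^i_{\mathfrak m}(H_E)_{-i}$ is a line with a canonical generator $1_E$, and the transfer carries it to a class $u_E\in H^i_{\mathfrak m}(H_G)_{-i}$. Both proofs are about these classes. Section~\ref{sec:counter} shows by commutative algebra alone that $u_E\neq0$ when $E$ is normal and no nontrivial element of $G/E$ fixes a hyperplane of $E$; this gives Theorem~\ref{thm:counter} independently of everything that follows it. Sections~\ref{sec:tate}--\ref{sec:proofcount} show that the $u_E$ span $H^i_{\mathfrak m}(H_G)_{-i}$ and that all relations among them follow from three: $u_E=0$ if $E$ is not maximal, $u_E=u_{E'}$ if $E$ and $E'$ are conjugate, and $u_E=u_{E'}$ if they are adjacent. Section~\ref{sec:range} is group theory.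

\section{Local cohomology and the classes $u_E$}\label{sec:prelim}

\subsection{Local cohomology}
Let $R$ be a finitely generated connected graded-commutative $k$-algebra. Its even part $R^{\mathrm{ev}}$ is commutative and finitely generated, and $R$ is finite over it. For any graded $R$-module $N$, the groups $H^i_{\mathfrak m}(N)$ are the derived functors, over $R^{\mathrm{ev}}$, of the functor of $\mathfrak m$-torsion elements. If $\eta_1,\dots,\eta_t\in R^{\mathrm{ev}}$ are homogeneous of positive degree and $R$ is finite over $k[\eta_1,\dots,\eta_t]$, they are the cohomology of the \v{C}ech complex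
\[
0\to N\to\bigoplus_jN[1/\eta_j]\to\bigoplus_{j<l}N[1/\eta_j\eta_l]\to\cdots\to N[1/\eta_1\cdots\eta_t]\to0 .
\]
Short exact sequences give long exact sequences, and we use the following standard facts.
\begin{enumerate}
\item[(L1)] \emph{Independence of the base.} If $R\to R'$ is a finite homomorphism of such algebras and $N$ is an $R'$-module, the local cohomology of $N$ over $R$ and over $R'$ agree, naturally in $N$.
\item[(L2)] If $N$ is $\mathfrak m$-torsion, for instance bounded above, then $H^0_{\mathfrak m}(N)=N$ and $H^i_{\mathfrak m}(N)=0$ for $i>0$. If some $\eta\in R^{\mathrm{ev}}$ of positive degree acts bijectively on $N$, then $H^*_{\mathfrak m}(N)=0$, because $\eta$ acts bijectively on the $\mathfrak m$-torsion module $H^*_{\mathfrak m}(N)$.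
\item[(L3)] If $N$ is finitely generated, $H^j_{\mathfrak m}(N)=0$ for $j>\dim N$. Consequently $H^i_{\mathfrak m}$ is right exact on finitely generated modules of dimension at most $i$.
\item[(L4)] \emph{K\"unneth formula.} Over $R\otimes R'$, $H^n_{\mathfrak m}(N\otimes N')=\bigoplus_{a+b=n}H^a_{\mathfrak m}(N)\otimes H^b_{\mathfrak m}(N')$, naturally in $N$ and $N'$.
\item[(L5)] For a polynomial ring $k[y_1,\dots,y_n]$ only $H^n_{\mathfrak m}$ is nonzero. It has as basis the \v{C}ech classes $[y_1^{-e_1}\cdots y_n^{-e_n}]$ with all $e_j\ge1$, so its top degree is $-\sum|y_j|$, where it is one-dimensional.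
\end{enumerate}

\subsection{Group cohomology}
Let $Q\le G$ be finite groups. By the theorem of Evens and Venkov, $H_Q$ is finite over $H_G$ via restriction. The transfer $\operatorname{tr}_Q^G:H_Q\to H_G$ is $H_G$-linear and transitive, $\operatorname{tr}_Q^G\operatorname{res}=|G:Q|$, and it is compatible with conjugation, which acts trivially on $H_G$. If $Q$ is normal, the Mackey formula reads $\operatorname{res}\operatorname{tr}_Q^G=\sum_{w\in G/Q}w$.

The letters $E,F$ denote elementary abelian $p$-groups. Let $E$ have rank $i$ and let $x_1,\dots,x_i$ be a basis of $H^1(E;\mathbb F_p)$. If $p=2$, put $S_E=H_E=k[x_1,\dots,x_i]$. If $p$ is odd, put $y_j=\beta x_j$ ($\beta$ the Bockstein, $|y_j|=2$) and $S_E=k[y_1,\dots,y_i]$, so that $H_E=\Lambda(x_1,\dots,x_i)\otimes S_E$. In both cases $S_E$ does not depend on the basis and $H_E$ is a finite free $S_E$-module. By (L5),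
\begin{equation}\label{eq:HE}
H^j_{\mathfrak m}(H_E)=0\ \ (j\ne i),\qquad H^i_{\mathfrak m}(H_E)_t=0\ \ (t>-i),\qquad\dim_kH^i_{\mathfrak m}(H_E)_{-i}=1;
\end{equation}
for $p$ odd the top degree is $i+(-2i)$, the sum of the top degrees of $\Lambda$ and of $H^i_{\mathfrak m}(S_E)$. The line in degree $-i$ is spanned by
\[
1_E=[1/x_1\cdots x_i]\quad(p=2),\qquad 1_E=x_1\cdots x_i\,[1/y_1\cdots y_i]\quad(p\text{ odd}).
\]
We shall compare transfers from different subgroups, so we need these generators to be canonical and not merely nonzero.

\begin{lemma}\label{lem:canonical}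
The class $1_E$ does not depend on the basis, and every isomorphism $E\cong E'$ carries $1_{E'}$ to $1_E$. For each $i\ge1$ there is $s\in k^\times$, depending only on $i$ and $p$, such that $1_{\Delta\times C}=s\,(1_\Delta\otimes1_C)$ under {\rm(L4)} whenever $\Delta$ is elementary abelian of rank $i-1$ and $|C|=p$.
\end{lemma}

\begin{proof}
An isomorphism carries the \v{C}ech class formed with one basis to the \v{C}ech class formed with the image basis. So the first sentence follows once $GL_i(\mathbb F_p)=\operatorname{Aut}(E)$ is shown to act trivially on the line $H^i_{\mathfrak m}(H_E)_{-i}$. The action is a homomorphism to $k^\times$, and $GL_i(\mathbb F_p)$ is generated by transvections and diagonal matrices. Transvections have order $p$ and $k^\times$ has no $p$-torsion. For $p$ odd, a diagonal matrix acts on the \v{C}ech complex of $y_1,\dots,y_i$, multiplying $x_1\cdots x_i$ by its determinant and $1/y_1\cdots y_i$ by the inverse; for $p=2$ it is the identity. Finally, $1_{\Delta\times C}$ and $1_\Delta\otimes1_C$ span the same line, and both are natural for isomorphisms of pairs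 $(\Delta,C)$, any two of which are isomorphic.
\end{proof}

For $E\le G$ of rank $i$ the transfer is $H_G$-linear and $H_E$ is finite over $H_G$, so by (L1) the transfer induces a map on local cohomology. Define
\[
u_E=\operatorname{tr}_E^G(1_E)\in H^i_{\mathfrak m}(H_G)_{-i}.
\]

\begin{lemma}\label{lem:uE}
We have $u_{gEg^{-1}}=u_E$ for $g\in G$, and $u_E=0$ if $E$ is not a maximal elementary abelian $p$-subgroup of $G$.
\end{lemma}

\begin{proof}
The first claim follows from Lemma~\ref{lem:canonical} and the compatibility of transfer with conjugation. If $E<E''=E\times C$ with $|C|=p$, then $\operatorname{res}:H_{E''}\to H_E$ is onto and $\operatorname{tr}_E^{E''}\operatorname{res}=p=0$. Hence $\operatorname{tr}_E^{E''}=0$, and so $\operatorname{tr}_E^G=0$.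
\end{proof}

\section{A counterexample from a normal subgroup without reflections}\label{sec:counter}

Let $E$ be normal in a $p$-group $G$, with $W=G/E$ and $M=H_E$. To see that $u_E\neq0$ one would like to restrict it back to $E$. But $\operatorname{res}\operatorname{tr}=\sum_ww$ acts on the line spanned by $1_E$ as $|W|$, which is $0$ unless $E=G$. The remedy is to remember that the transfer factors through the coinvariants $M_W$ and that the restriction lands in the invariants $M^W$. The composite
\begin{equation}\label{eq:norm}
M_W\xrightarrow{\ \operatorname{tr}\ }H_G\xrightarrow{\ \operatorname{res}\ }M^W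
\end{equation}
is the norm map $\nu=\sum_{w\in W}w$, whose kernel and cokernel are the Tate groups $\hat H^{-1}(W;M)$ and $\hat H^0(W;M)$. If these are small, $\nu$ is an isomorphism on top local cohomology.

\begin{example}\label{ex:wreath}
Let $p=2$ and $G=(\mathbb Z/2)^a\wr\mathbb Z/2$ with base group $E$ of rank $i=2a$. Then $M=k[x_1,\dots,x_a,x'_1,\dots,x'_a]$, and $W$ exchanges $x_j$ and $x'_j$, so it permutes the monomials. A free orbit of monomials spans a copy of $kW$, on which $\nu:(kW)_W\to(kW)^W$ is an isomorphism; a fixed monomial spans a trivial module, on which $\nu=2=0$. So $\ker\nu$ and $\operatorname{coker}\nu$ both have as basis the monomials in $x_1x_1',\dots,x_ax_a'$, and both have Krull dimension $a$, the dimension of the fixed space of $W$ on $E$. For $a=2$ this is $i-2$, and the long exact sequences (written out in the proof below) make $H^4_{\mathfrak m}(\nu)$ an isomorphism. For $a=1$, the dihedral group of order $8$, it is $i-1$, and $H^2_{\mathfrak m}(\nu)$ is not an isomorphism: $H^2_{\mathfrak m}(M_W)_{-2}=k$ by (L3), whereas $M^W=k[x+x',xx']$ has $H^2_{\mathfrak m}(M^W)$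 of top degree $-3$.
\end{example}

\begin{proposition}\label{prop:normal}
Let $G$ be a finite $p$-group and $E\trianglelefteq G$ elementary abelian of rank $i$. Put $W=G/E$ and suppose that for each $1\neq w\in W$ the fixed space $C_E(w)$ has codimension at least $2$ in $E$. Then $H^i_{\mathfrak m}(H_E)_W$ is a direct summand of $H^i_{\mathfrak m}(H_G)$. In particular $H^i_{\mathfrak m}(H_G)_{-i}\ne0$.
\end{proposition}

\begin{proof}
Write $S=S_E$ and $M=H_E$; the subring $S$ is $W$-stable. The map $\nu$ is linear over the algebra $M^W$. This algebra is finite over $H_G$, being a submodule of the finite module $M$. It is also finite over $S^W$, which is finitely generated with $S$ finite over it by Noether's theorem on invariants. By (L1) the local cohomology of $\ker\nu$ and $\operatorname{coker}\nu$ may be computed over $S^W$, over which they are finitely generated.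

\emph{The Tate groups are killed by the ideal $\operatorname{Tr}(S)=\{\sum_wws:s\in S\}$ of $S^W$.} If $m\in M^W$, then $(\sum_wws)m=\nu(sm)$. If $m\in M$ and $\nu(m)=0$, then in $M_W$ we have $(ws)m\equiv s(w^{-1}m)$, so $(\sum_wws)m\equiv s\nu(m)=0$.

\emph{The ring $S^W/\operatorname{Tr}(S)$ has dimension at most $i-2$.} Let $\mathfrak q\supseteq\operatorname{Tr}(S)$ be a prime of $S^W$. As $S$ is integral over $S^W$, there is a prime $\mathfrak p$ of $S$ lying over $\mathfrak q$, and $\dim S^W/\mathfrak q=\dim S/\mathfrak p$. Let $\kappa$ be the fraction field of $S/\mathfrak p$. The ring homomorphisms $\varphi_w:S\to\kappa$, $s\mapsto ws\bmod\mathfrak p$, satisfy $\sum_w\varphi_w=0$. By Dedekind's theorem, distinct multiplicative unital maps from a monoid to a field are linearly independent. So $\varphi_{w'}=\varphi_{w''}$ for some $w'\neq w''$, and $w=w'(w'')^{-1}\ne1$ satisfies $(w-1)S\subset\mathfrak p$. The generators of $S$ span a copy of the dual of $E$, on which $w-1$ has rank $\operatorname{codim}C_E(w)\ge2$. Thus $\mathfrak p$ contains two independent linear forms in the generators,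 and $\dim S/\mathfrak p\le i-2$. This is the only use of the codimension hypothesis.

\emph{Conclusion.} By (L3), $H^j_{\mathfrak m}(\ker\nu)=H^j_{\mathfrak m}(\operatorname{coker}\nu)=0$ for $j\ge i-1$. The sequence $0\to\ker\nu\to M_W\to\operatorname{im}\nu\to0$ gives $H^i_{\mathfrak m}(M_W)\cong H^i_{\mathfrak m}(\operatorname{im}\nu)$, using levels $i$ and $i+1$ of $\ker\nu$. The sequence $0\to\operatorname{im}\nu\to M^W\to\operatorname{coker}\nu\to0$ gives $H^i_{\mathfrak m}(\operatorname{im}\nu)\cong H^i_{\mathfrak m}(M^W)$, using levels $i-1$ and $i$ of $\operatorname{coker}\nu$. So $H^i_{\mathfrak m}(\nu)$ is an isomorphism. By \eqref{eq:norm} it factors through $H^i_{\mathfrak m}(H_G)$, so $H^i_{\mathfrak m}(M_W)$ is a direct summand of $H^i_{\mathfrak m}(H_G)$. Now $M_W$ is the cokernel of the $H_G$-linear map $\bigoplus_wM\to M$ with components $w-1$, and $\dim M=i$, so $H^i_{\mathfrak m}(M_W)=H^i_{\mathfrak m}(M)_W$ by (L3). In degree $-i$ the group $W$ acts trivially on the line $k\,1_E$ by Lemma~\ref{lem:canonical}, so the coinvariants there are $k\neq0$.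
\end{proof}

It remains to find such an $E$ whose rank is smaller than the rank of $G$. In a Heisenberg group over a finite field, commutators are products in the field, and the absence of zero divisors makes fixed spaces small.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $m\ge3$, $q=p^m$, and let $V\subset\mathbb F_q$ be an $\mathbb F_p$-subspace of dimension $2$. Put
\[
P=\Bigl\{(v,a,c)=\begin{pmatrix}1&v&c\\&1&a\\&&1\end{pmatrix}:\ v\in V,\ a,c\in\mathbb F_q\Bigr\},
\]
so that $(v,a,c)(v',a',c')=(v+v',\,a+a',\,c+c'+va')$ and $|P|=p^{2m+2}$. The subgroup $E=\{(v,0,c)\}$ is elementary abelian of rank $i=m+2$; it is the kernel of $(v,a,c)\mapsto a$, so it is normal with $P/E\cong\mathbb F_q$. For $g=(0,a,0)$,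
\[
g^{-1}(v,0,c)g=(v,-a,c)(0,a,0)=(v,0,c+va).
\]
If $a\ne0$ the fixed space is $\{v=0\}$, of codimension $2$. By Proposition~\ref{prop:normal}, $H^{i}_{\mathfrak m}(H_P)_{-i}\ne0$.

The subgroup $A=\{(0,a,c)\}$ is elementary abelian of rank $2m\ge m+3$. An element $(v,a,c)$ with $v\ne0$ commutes with $(0,a',c')$ only if $va'=0$, so its centralizer in $A$ is $\{(0,0,c')\}$, of rank $m$. Since $P/A\cong V$, an elementary abelian subgroup not contained in $A$ has rank at most $m+2$. Hence $\dim H_P=\operatorname{rank}P=2m$ and $i\le\dim H_P-1$. For $m=3$ we have $|P|=p^8$, $i=5$ and $\dim H_P=6$.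

Let $G=P\times(S^1)^d$. Then $\dim G=d$, $H_G=H_P\otimes k[t_1,\dots,t_d]$ with $|t_j|=2$, and $\dim H_G=2m+d$. By (L4) and (L5), $H^{i+d}_{\mathfrak m}(H_G)$ is nonzero in degree $-i-2d$. So $a_{i+d}(H_G)+(i+d)\ge-d$ with $i+d\le\dim H_G-1$, and equality in the theorem follows from \eqref{eq:known}.
\end{proof}

Since the failure is at level $m+2$ and $\dim H_P=2m$, it occurs arbitrarily far below the Krull dimension as $m$ grows.

\section{Subgroups of order $p$ and Tate cohomology}\label{sec:tate}

We turn to Theorem~\ref{thm:count}. Its least obvious ingredient is the relation $u_E=u_{E'}$ for adjacent subgroups, which need be neither conjugate nor commuting. For $i=1$ any two subgroups of order $p$ are adjacent, and the relation comes from Tate cohomology: both classes are images of one element of $\hat H^{-1}(G)$. This section treats that case, first for a point and then for a manifold with a group action; Section~\ref{sec:key} reduces the general case to it.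

\subsection{The norm sequence and the map $\kappa$}
Let $Q$ be a finite group, $\mathcal P\to k$ a resolution by finitely generated projective $kQ$-modules, and $\hat{\mathcal P}$ the complete resolution with $\hat{\mathcal P}_n=\mathcal P_n$ and $\hat{\mathcal P}_{-n-1}=\mathcal P_n^*$ for $n\ge0$. Fix an integer $d$ and let $D$ be a bounded cochain complex of finitely generated $kQ$-modules with $D^j=0$ for $j>d$; regard it also as a chain complex with $D_s=D^{d-s}$. Put
\[
L=H^*\operatorname{Hom}_Q(\mathcal P,D),\qquad\hat L=H^*\operatorname{Hom}_Q(\hat{\mathcal P},D),\qquad h_n=H_n(\mathcal P\otimes_QD_\bullet).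
\]
The quotient of $\hat{\mathcal P}$ by its negative part is $\mathcal P$, and the norm identifies $\operatorname{Hom}_Q(\mathcal P_n^*,D)$ with $\mathcal P_n\otimes_QD$. This gives the \emph{norm sequence}
\begin{equation}\label{eq:normseq}
\cdots\to h_{d-j}\to L^j\to\hat L^j\xrightarrow{\ \delta\ }h_{d-j-1}\to L^{j+1}\to\cdots,
\end{equation}
which is natural in $D$, and $L\to\hat L$ is $H_Q$-linear. Let $L'$ be the image of $L$ in $\hat L$. Since $h_n=0$ for $n<0$, the kernel of $L\to L'$ and the quotient $\hat L/L'$ are bounded above. By (L2), $H^1_{\mathfrak m}(L)=H^1_{\mathfrak m}(L')$ and $H^0_{\mathfrak m}(\hat L/L')=\hat L/L'$. The connecting map of $0\to L'\to\hat L\to\hat L/L'\to0$ is therefore a map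
\[
\kappa:\hat L/L'\to H^1_{\mathfrak m}(L),
\]
natural in $D$, and we record two facts:
\begin{enumerate}
\item[(K1)] $\delta:(\hat L/L')^{d-1}\to h_0$ is injective, by \eqref{eq:normseq};
\item[(K2)] $\kappa$ is an isomorphism if some $\eta\in H_Q^{\mathrm{ev}}$ of positive degree acts bijectively on $\hat L$, since then $H^0_{\mathfrak m}(\hat L)=H^1_{\mathfrak m}(\hat L)=0$ by (L2).
\end{enumerate}

\emph{One orbit.} Let $C\le Q$ have order $p$ and let $D_C$ be $k[Q/C]$ placed in degree $d$. By Shapiro's lemma, \eqref{eq:normseq} becomes the norm sequence of $C$ with coefficients $k$, relating $H_C$, $\hat H_C$ and $H_*(C)$, shifted by $d$. The map $\delta_C:\hat H^{-1}(C)\to H_0(C)=k$ is an isomorphism, because $H^{-1}(C)=0$ and the norm $H_0(C)\to H^0(C)$ is $p=0$. The ring $H_C^{\mathrm{ev}}$ is polynomial on a class $y$ of degree $2$ and $\hat H_C=H_C[1/y]$, so any homogeneous $\eta\in H_Q^{\mathrm{ev}}$ of positive degree with nonzero restriction to $C$ acts bijectively on $\hat H_C$. Such $\eta$ exist because $H_C$ is finite over $H_Q$. By (K2), $\kappa_C:\hat H^{-1}(C)\to H^1_{\mathfrak m}(H_C)_{-1}$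 is an isomorphism. By (L1) the map $\kappa_C$, like $\delta_C$, depends only on the group $C$, so by Lemma~\ref{lem:canonical}
\begin{equation}\label{eq:c}
c=\delta_C\kappa_C^{-1}(1_C)\in k^\times\quad\text{is the same for all subgroups $C$ of order $p$.}
\end{equation}

\begin{example}[level one, by hand]\label{ex:levelone}
Take $Q=G$ of order divisible by $p$, $d=0$ and $D=k$, so that $L=H_G$, $\hat L=\hat H_G$ and $h_0=H_0(G)=k$. The augmentation $k[G/C]\to k$ induces the transfer $H_C\to H_G$, and it induces the identity $k=H_0(C)\to H_0(G)=k$. Let $\tau_C\in\hat H^{-1}(G)$ be the image of $\kappa_C^{-1}(1_C)$. Naturality gives $\kappa(\tau_C)=u_C$ and $\delta(\tau_C)=c$. By (K1) the element $\tau_C$ does not depend on $C$, and hence neither does $u_C$. If $G$ has rank at least $2$, some $C$ is not maximal, and all $u_C$ vanish by Lemma~\ref{lem:uE}; there is no closed class. If $G$ has rank $1$, its cohomology is periodic, that is, some $\eta$ of positive even degree acts bijectively on $\hat H_G$; then $\kappa$ is an isomorphism and $H^1_{\mathfrak m}(H_G)_{-1}=\hat H^{-1}(G)=k$ is spanned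 by $u_C$, in agreement with the single closed class.
\end{example}

Now let $E\neq E'$ be adjacent of rank $i$, and $F=E\cap E'$. Both lie in $Q=C_G(F)$. If $Q=F\times Q'$, then $E=F\times C$ and $E'=F\times C'$ with $C,C'\le Q'$, and (L4), Lemma~\ref{lem:canonical} and Example~\ref{ex:levelone} give $u_E=u_{E'}$. But $F$ need not split off: consider the two four-groups in the dihedral group of order $8$, which meet in the center. We shall replace the point by a manifold on whose equivariant cohomology $F$ does split off. This requires Example~\ref{ex:levelone} for manifolds.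

\subsection{Gysin maps and point classes}\label{sub:gysin}
For a $Q$-space $Y$ let $Y_{hQ}=EQ\times_QY$ and $H_Q(Y)=H^*(Y_{hQ};k)$. If $Y$ is $Q$-homotopy equivalent to a finite $Q$-CW complex, then $H_Q(Y)$ is finite over $H_Q$, by induction on cells and the Evens--Venkov theorem. By Illman's equivariant triangulation theorem a closed smooth $Q$-manifold is a finite $Q$-CW complex. An \emph{oriented $Q$-manifold} is a smooth $Q$-manifold with a $Q$-invariant orientation; for $p=2$ orientations are irrelevant. Finite $Q$-sets are oriented positively. A proper $Q$-map $f:Y\to Y'$ of oriented $Q$-manifolds has a Gysin map $f_!:H_Q^*(Y)\to H_Q^{*+\dim Y'-\dim Y}(Y')$, the pushforward of locally finite chains conjugated by equivariant Poincar\'e duality. We take the cap product that makes chains a left module over cochains. The standard properties are then as follows.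
\begin{enumerate}
\item[(G1)] $(f'f)_!=f'_!f_!$ and $f_!(f^*(a)\,x)=a\,f_!(x)$; and $f_!$ is invariant under proper $Q$-homotopy.
\item[(G2)] For $O\subset Y'$ open and invariant, $(f_!x)|_O=(f|_{f^{-1}O})_!(x|_{f^{-1}O})$.
\item[(G3)] Gysin maps commute with pullback along group homomorphisms $Q'\to Q$, with the identification $H_G(G\times_QY)=H_Q(Y)$ for $Q\le G$, and with the identification $H_Q(Y)=H_{Q/F}(Y/F)$ for a normal subgroup $F$ acting freely.
\item[(G4)] If $f$ is a closed embedding, $f_!(1)$ is the image of the Thom class, $f^*f_!$ is multiplication by the Euler class of the normal bundle up to sign, and $H_Q(Y)\xrightarrow{f_!}H_Q(Y')\to H_Q(Y'\setminus Y)$ is part of a long exact sequence.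
\item[(G5)] For a $G$-manifold $Y$ and $Q\le G$, the Gysin map of $G\times_QY\to Y$ is the transfer $H_Q(Y)\to H_G(Y)$, which commutes with pullback from a point.
\item[(G6)] If $Y$ is closed of dimension $d$, then $H_Q(Y)=H^*\operatorname{Hom}_Q(\mathcal P,D)$ with $D^j=C_{d-j}(Y)$ the cellular chains of a finite $Q$-CW structure, and Gysin maps of cellular maps are induced by the maps of cellular chains.
\end{enumerate}

Let $Y$ be a closed oriented $Q$-manifold of dimension $d$, let $y\in Y$, and let $E\le Q_y$ be elementary abelian of rank $i$. The orbit map $o:Q/E\to Y$, $qE\mapsto qy$, has a Gysin map $o_!:H_E\to H_Q(Y)$ of degree $d$, and we define the \emph{point class}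
\[
[E,y]_Y=o_!(1_E)\in H^i_{\mathfrak m}(H_Q(Y))_{d-i}.
\]
For $Y$ a point this is $u_E$.

\begin{proposition}\label{prop:rankone}
Let $Y$ be a connected closed oriented $Q$-manifold of dimension $d$, and $L=H_Q(Y)$.
\begin{enumerate}
\item[(a)] The classes $[C,y]_Y\in H^1_{\mathfrak m}(L)_{d-1}$, for $|C|=p$ and $C\le Q_y$, are all equal.
\item[(b)] If every isotropy group $Q_y$ is trivial or of order $p$, there is a linear map $\psi:H^1_{\mathfrak m}(L)_{d-1}\to k$ taking the value $1$ on all these classes.
\end{enumerate}
\end{proposition}

\begin{proof}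
Take $D$ as in (G6). Then $h_0=H_0(Y_{hQ})=k$ because $Y$ is connected. Given $(C,y)$, move $y$ along a path in the subcomplex $Y^C$ to a vertex; by (G1) this does not change $o_!$. Then $o$ induces a chain map $D_C\to D$, which is the identity $k\to k$ on $h_0$. Let $\tau\in\hat L^{d-1}$ be the image of $\kappa_C^{-1}(1_C)$. By naturality and \eqref{eq:c}, $\kappa(\tau)=[C,y]_Y$ and $\delta(\tau)=c$. By (K1) the class of $\tau$ in $\hat L/L'$ does not depend on $(C,y)$, which proves (a).

For (b) we may assume that $p$ divides $|Q|$. For $C\le Q$ of order $p$ let $\mathfrak p_C$ be the kernel of $H_Q^{\mathrm{ev}}\to H_C^{\mathrm{ev}}=k[y]$, a homogeneous prime that does not contain all elements of positive degree. There is a homogeneous $\eta$ of positive degree outside all $\mathfrak p_C$: discard those primes that are properly contained in another one, choose for each remaining prime a homogeneous element of positive degree lying outside it and inside all the others, raise these elements to powers of a common degree, and add. Then $\eta$ acts bijectively on every $\hat H_C$. Each $D^j$ is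 a finite sum of modules $k[Q/Q_y]$, whose Tate cohomology is $0$ or some $\hat H_C$ by hypothesis. By induction on the length of $D$ and the five lemma, $\eta$ acts bijectively on $\hat L$. So $\kappa$ is an isomorphism by (K2), and $\psi=c^{-1}\delta\kappa^{-1}$ has the required property.
\end{proof}

The hypothesis in (b) cannot be dropped: for $Y$ a point and $Q$ of rank $2$ the classes are $0$ by Example~\ref{ex:levelone}.

\section{The manifold $U/T$}\label{sec:X}

From here to the end of Section~\ref{sec:proofcount}, $G$ is a finite group of rank $r$. We want a $G$-manifold $X$ with three properties: $H_G(X)$ is free over $H_G$, so that nothing is lost; all isotropy groups are elementary abelian, so that $H_G(X)$ is built from the rings $H_E$; and isotropy groups split off. Embed $G$ in $U=U(n)$, let $T\cong(\mathbb Z/p)^n$ be the group of diagonal matrices of exponent $p$, and let $X=U/T$ with $G$ acting on the left; $\dim X=n^2$. The map $X_{hG}\to X_{hU}=BT$ gives, for every $Q\le G$ and every $Q$-invariant $Y\subset X$, a ring map $H_T\to H_Q(Y)$. It is the source of both the freeness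 and the splittings.

\subsection{Isotropy groups and fixed sets}
For $z=uT$ we have $g\in G_z$ if and only if $u^{-1}gu\in T$. So $G_z$ is elementary abelian, with an injective homomorphism
\[
\rho_z:G_z\to T,\qquad\rho_z(g)=u^{-1}gu,
\]
independent of $u$ since $T$ is abelian, and $\rho_{gz}(ghg^{-1})=\rho_z(h)$. The composite $BG_z=\{z\}_{hG_z}\to BT$ is $B\rho_z$. For $F\le G$ and $\rho:F\to T$ put
\[
\widehat Y(F,\rho)=\{u\in U:u^{-1}fu=\rho(f)\text{ for all }f\in F\},\qquad Y(F,\rho)=\widehat Y(F,\rho)/T\subset X^F .
\]
We consider only pairs $(F,\rho)$ for which this set is nonempty. Note that $X=Y(1,1)$.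

\begin{lemma}\label{lem:Y}
\begin{enumerate}
\item[(a)] The sets $Y(F,\rho)$ are the components of $X^F$. For every subgroup $T'\le T$, the quotient $\widehat Y(F,\rho)/T'$ is a connected closed orientable manifold, and left multiplication by $C_U(F)$ and right multiplication by $T$ preserve it and its orientation.
\item[(b)] If $g\in G$ and $y,gy\in Y(F,\rho)$ with $G_y=G_{gy}=F$, then $g\in C_G(F)$.
\item[(c)] If $F\le E\le G$, some point of $Y(F,\rho)$ is fixed by $E$. In particular $X^E\neq\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}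
(a) Fix $u_0\in\widehat Y(F,\rho)$. Then $u\in\widehat Y(F,\rho)$ if and only if $uu_0^{-1}$ commutes with $F$, so $\widehat Y(F,\rho)=C_U(F)u_0$. The group $C_U(F)$ is the product of the unitary groups of the eigenspaces of $F$, hence connected, and it contains $u_0Tu_0^{-1}$ since $T$ commutes with $\rho(F)$. So $\widehat Y(F,\rho)/T'\cong C_U(F)/u_0T'u_0^{-1}$. Left and right translations of a connected Lie group are isotopic to the identity, which gives the claims on orientation. The map $z\mapsto\rho_z|_F$ from $X^F$ to the finite set $\operatorname{Hom}(F,T)$ is continuous with the connected fibers $Y(F,\rho)$.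

(b) We have $gFg^{-1}=F$ and $\rho(f)=\rho_{gy}(f)=\rho_y(g^{-1}fg)=\rho(g^{-1}fg)$, and $\rho$ is injective.

(c) Let $\rho_j$ be the $j$-th coordinate of $\rho$. Since $Y(F,\rho)\neq\emptyset$, a character $\chi$ of $F$ occurs among the $\rho_j$ exactly $\dim V_\chi$ times, where $V_\chi\subset\mathbb C^n$ is its eigenspace. The group $E$ preserves each $V_\chi$. So there is an orthonormal basis $v_1,\dots,v_n$ of $E$-eigenvectors with $v_j\in V_{\rho_j}$, and the matrix $u$ with columns $v_j$ satisfies $u\in\widehat Y(F,\rho)$ and $u^{-1}Eu\subset T$.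
\end{proof}

The group $G$ permutes the pairs $(F,\rho)$ compatibly with the sets $Y(F,\rho)$, and the stabilizer of $(F,\rho)$ is $C_G(F)$. We orient one $Y(F,\rho)$ in each orbit and transport the orientation by $G$; this is consistent by Lemma~\ref{lem:Y}(a).

\subsection{Freeness}

\begin{lemma}\label{lem:free}
There are finitely many homogeneous elements $b_\alpha\in H_T$ such that $H_Q(X)=\bigoplus_\alpha H_Q\,b_\alpha$ freely for every $Q\le G$. Exactly one of them, $b_{\mathrm{top}}$, has degree $n^2$, and it restricts to the orientation class of $X$; the others have smaller degree. For every $z\in X$ and $E\le G_z$,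
\[
[E,z]_X=u_E\,b_{\mathrm{top}}\quad\text{in}\quad H^i_{\mathfrak m}(H_G(X))=\bigoplus_\alpha H^i_{\mathfrak m}(H_G)\,b_\alpha,\qquad i=\operatorname{rank}E .
\]
\end{lemma}

\begin{proof}
The Chern classes generating $H_U=k[c_1,\dots,c_n]$ restrict to the elementary symmetric polynomials in the first Chern classes $t_1,\dots,t_n\in H^2_T$ of the coordinate characters. The ring $H_T$ is finite and free over the polynomial ring $k[t_1,\dots,t_n]$, which is finite and free over the symmetric polynomials. So the Eilenberg--Moore spectral sequence of $X\to BT\to BU$ reduces to $H^*(X)=k\otimes_{H_U}H_T$, and $H_T\to H^*(X)$ is onto. Choose $b_\alpha$ mapping to a homogeneous basis, with $b_{\mathrm{top}}$ mapping to the orientation class of the connected closed manifold $X$, and apply the Leray--Hirsch theorem to $X\to X_{hQ}\to BQ$.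

Factor the orbit map as $G\times_E\{z\}\to G\times_EX\to X$. By (G1), (G3) and (G5), $o_!=\operatorname{tr}_E^G\circ\iota_!$, where $\iota:\{z\}\to X$ is the $E$-equivariant inclusion, and $\iota_!(x)=x\,\iota_!(1)$ for $x\in H_E$. The class $\iota_!(1)$ has degree $n^2$ and restricts to the orientation class of $X$, so $\iota_!(1)=b_{\mathrm{top}}+\sum_{\alpha\ne\mathrm{top}}h_\alpha b_\alpha$ with $h_\alpha\in H_E$ of positive degree. Since $1_E$ lies in the top degree of $H^i_{\mathfrak m}(H_E)$, we get $1_Eh_\alpha=0$ and $\iota_!(1_E)=1_Eb_{\mathrm{top}}$. Finally $\operatorname{tr}_E^G(xb_\alpha)=\operatorname{tr}_E^G(x)\,b_\alpha$.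
\end{proof}

\section{The filtration by rank of isotropy}\label{sec:filt}

We shall need the same analysis for $X$ and for the components of its fixed sets, so we carry it out once. Fix a pair $(F,\rho)$ and put
\[
Y=Y(F,\rho),\qquad Q=C_G(F),\qquad N=H_Q(Y),\qquad d=\dim Y .
\]
For $F=1$ these are $X$, $G$, $M=H_G(X)$ and $n^2$. For $y\in Y$ the group $G_y$ is abelian and contains $F$, so $G_y=Q_y$. Let $Y_j=\{y\in Y:\operatorname{rank}G_y=j\}$, and define $Y_{\le j}$, $Y_{<j}$ in the same way.

\subsection{The strata}
Let $z\in X_j$ and $E=G_z$. By the slice theorem, points near $z$ have isotropy group contained in $E$, and a subgroup of $E$ of rank $j$ is $E$. Hence $X_{\le j}$ is open, $X_j$ is closed in it, and near $z$ the set $X_j$ coincides with the manifold $X^E$. So on a component $Z$ of $X_j$ the isotropy group is a constant $E$, and $Z$ is an open subset of some $Y(E,\rho')$, from which it inherits an orientation. Its stabilizer satisfies $E\le G_Z\le C_G(E)$ by Lemma~\ref{lem:Y}(b). If $Z$ meets $Y$, then $F\le E$, the connected set $Z\subset X^F$ lies in $Y$, and $G_Z\le Q$. Thus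 $Y_j$ is a union of components of $X_j$, with the same stabilizers in $Q$ as in $G$. In an equivariant triangulation of $X$, the set $X_j$ is the difference of the subcomplexes $X_{\ge j}$ and $X_{\ge j+1}$, so it is $G$-homotopy equivalent to a finite $G$-CW complex. In particular there are finitely many $Z$, and $H_{G_Z}(Z)$ is finite over $H_Q$ and over $H_G$.

Let $Z\subset Y_j$ be such a component, of codimension $\lambda=\lambda_Z$ in $Y$. The group $G_Z/E$ acts freely on $Z$, so $B=Z/G_Z$ is a connected oriented manifold of dimension $b=d-\lambda$ with $H^*(B)$ finite-dimensional, and $\pi:Z_{hG_Z}\to B$ is a fiber bundle with fiber $BE$. Here the map to $BT$ provides a splitting. Choose a linear retraction $\sigma:T\to E$ with $\sigma\rho'=\mathrm{id}$, and let $\sigma^*$ denote the composite $H_E\to H_T\to H_{G_Z}(Z)$. Its restriction to each fiber is $(\sigma\rho')^*=\mathrm{id}$, so by Leray--Hirsch we have a ring isomorphism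
\begin{equation}\label{eq:stratum}
\sigma^*\otimes\pi^*:\ H_E\otimes H^*(B)\ \cong\ H_{G_Z}(Z)=H_Q(QZ).
\end{equation}
By (L1) and \eqref{eq:HE}, the local cohomology of this ring is $H^j_{\mathfrak m}(H_E)\otimes H^*(B)$, concentrated at level $j$. It vanishes in degrees above $b-j$, and in degree $b-j$ it is $k\,1_E\otimes H^b(B)$, which is $k$ if $Z$ is compact and $0$ otherwise. Put
\[
A_j=\bigoplus_{Z}H_{G_Z}^{*-\lambda_Z}(Z),
\]
the sum over representatives of the $Q$-orbits of components of $Y_j$. Since $b+\lambda=d$,
\begin{equation}\label{eq:Aj}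
H^s_{\mathfrak m}(A_j)=0\ \ (s\ne j),\qquad H^j_{\mathfrak m}(A_j)_t=0\ \ (t>d-j),
\end{equation}
and $H^j_{\mathfrak m}(A_j)_{d-j}$ has one line for each $Q$-orbit of compact components.

\begin{lemma}\label{lem:duflot}
The Gysin sequence of $Y_j\subset Y_{\le j}$ is a short exact sequence
\[
0\to A_j\to H_Q(Y_{\le j})\to H_Q(Y_{<j})\to0 .
\]
\end{lemma}

These are the short exact sequences of Duflot.

\begin{proof}
By (G4) it suffices to show that the Euler class $e$ of the normal bundle of $Z$ in $Y$ is a nonzerodivisor on $H_{G_Z}(Z)$. The normal space at $z\in Z$ is a real representation of $E$ without trivial constituent, because $T_zZ=(T_zY)^E$. For $p=2$ it is a sum of nontrivial sign characters, each with Euler class the corresponding nonzero element of $H^1(E;\mathbb F_2)$. For $p$ odd it is a sum of planes underlying nontrivial complex characters, each with Euler class $\pm\beta x$ for the corresponding $x\ne0$ in $H^1(E;\mathbb F_p)$. So the restriction $e_0$ of $e$ to the fiber $BE$ is a nonzero element of the domain $S_E$, over which $H_E$ is free. Filter \eqref{eq:stratum} by the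 ideals $I_t=H_E\otimes H^{\ge t}(B)$. The kernel of restriction to the fiber is $I_1$, so $e$ acts on $I_t/I_{t+1}=H_E\otimes H^t(B)$ as $e_0$, injectively. The filtration is finite, so $e$ acts injectively.
\end{proof}

\subsection{Local cohomology of the filtration}
Let $N_{\ge j}=\ker(N\to H_Q(Y_{<j}))$, so that $N_{\ge0}=N$ and $N_{\ge r+1}=0$. By Lemma~\ref{lem:duflot} all restriction maps $N\to H_Q(Y_{\le j})$ are onto, and restriction to $Y_{\le j}$ induces $N_{\ge j}/N_{\ge j+1}\cong A_j$. Let $z\in Y_i$ and $E=G_z$. The orbit of $z$ misses $Y_{<i}$, so by (G2) the map $o_!:H_E\to N$ lands in $N_{\ge i}$. This gives a refined point class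
\[
\langle z\rangle_Y=o_!(1_E)\in H^i_{\mathfrak m}(N_{\ge i})_{d-i},
\]
which maps to $[G_z,z]_Y$ in $H^i_{\mathfrak m}(N)$.

\begin{proposition}\label{prop:filt}
Let $i\ge1$.
\begin{enumerate}
\item[(a)] $H^i_{\mathfrak m}(N)$ is the cokernel of the connecting map $\partial:H^{i-1}_{\mathfrak m}(A_{i-1})\to H^i_{\mathfrak m}(N_{\ge i})$.
\item[(b)] $H^i_{\mathfrak m}(N_{\ge i})_t=0$ for $t>d-i$.
\item[(c)] The class $\langle z\rangle_Y$ depends only on the $Q$-orbit of the component $Z$ of $Y_i$ containing $z$; write it $\langle Z\rangle_Y$. The classes $\langle Z\rangle_Y$, one for each $Q$-orbit of compact components $Z$ of $Y_i$, form a basis of $H^i_{\mathfrak m}(N_{\ge i})_{d-i}$.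
\end{enumerate}
\end{proposition}

\begin{proof}
The module $N_{\ge j}$ is filtered by $A_j,A_{j+1},\dots$ and $N/N_{\ge j}$ by $A_0,\dots,A_{j-1}$. By \eqref{eq:Aj}, $H^s_{\mathfrak m}(N_{\ge j})=0$ for $s<j$ and $H^s_{\mathfrak m}(N/N_{\ge j})=0$ for $s\ge j$.

(a) Levels $i-1$ and $i$ of $N/N_{\ge i-1}$ vanish, so $H^i_{\mathfrak m}(N)=H^i_{\mathfrak m}(N_{\ge i-1})$. Now use $0\to N_{\ge i}\to N_{\ge i-1}\to A_{i-1}\to0$ and $H^i_{\mathfrak m}(A_{i-1})=0$.

(b) The sequence $0\to N_{\ge i+1}\to N_{\ge i}\to A_i\to0$ gives an exact sequence
\begin{equation}\label{eq:inj}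
0\to H^i_{\mathfrak m}(N_{\ge i})\to H^i_{\mathfrak m}(A_i)\to H^{i+1}_{\mathfrak m}(N_{\ge i+1}),
\end{equation}
and (b) follows from \eqref{eq:Aj}.

(c) By (b) for $i+1$, the last term of \eqref{eq:inj} vanishes in degree $d-i$, so the first map is bijective in that degree. We compute the image of $\langle z\rangle_Y$. By (G1)--(G3) the composite $H_E\to N_{\ge i}\to A_i$ is the Gysin map $o'_!$ of the orbit $o':G_Z/E\to Z$, into the summand of $Z$. Since $o'^*\sigma^*=\mathrm{id}$, we have $o'_!(x)=\sigma^*(x)\,o'_!(1)$. The orbit is the preimage of a point $\bar z\in B$ under the covering $Z\to B$, so its Thom class is pulled back from the generator of $H^b(B,B\setminus\bar z)$. Hence $o'_!(1)=\pi^*[\mathrm{pt}]$, where $[\mathrm{pt}]\in H^b(B)$ is the image of that generator; it does not depend on $z\in Z$, and it generates $H^b(B)=k$ if $Z$ is compact. So $\langle z\rangle_Y$ maps to $1_E\otimes[\mathrm{pt}]$. Replacing $z$ by $qz$ precomposes $o_!$ with a conjugation isomorphism, which preserves the canonical generators by Lemma~\ref{lem:canonical}. This proves (c).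
\end{proof}

\begin{corollary}\label{cor:span}
For $i\ge1$ we have $H^i_{\mathfrak m}(H_G)_j=0$ for $j>-i$ and $H^i_{\mathfrak m}(M)_{n^2-i}=H^i_{\mathfrak m}(H_G)_{-i}\,b_{\mathrm{top}}$, and $H^i_{\mathfrak m}(H_G)_{-i}$ is spanned by the classes $u_E$ with $E\in\mathcal A_i$.
\end{corollary}

\begin{proof}
Take $F=1$. By (a) and (b), $H^i_{\mathfrak m}(M)$ vanishes in degrees above $n^2-i$, so its summand $H^i_{\mathfrak m}(H_G)\,b_{\mathrm{top}}$ does too; this is the first claim. In degree $n^2-i$ a summand with $|b_\alpha|<n^2$ contributes $H^i_{\mathfrak m}(H_G)$ in a degree above $-i$, which is $0$. By (a) and (c), $H^i_{\mathfrak m}(M)_{n^2-i}$ is spanned by classes $[G_z,z]_X=u_{G_z}b_{\mathrm{top}}$ (Lemma~\ref{lem:free}).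
\end{proof}

\section{Splitting off a subgroup of corank one}\label{sec:key}

Keep the notation $Y,Q,N,d$ and let $F$ have rank $i-1$, where $i\ge1$. The next lemma is Proposition~\ref{prop:rankone} shifted up by $i-1$ levels. On $Y$ the group $F$ acts trivially and the map to $BT$ restricts on $BF$ to the fixed injection $\rho$; a retraction of $\rho$ then splits off $BF$ from $Y_{hQ}$, even when $F$ is not a direct factor of $Q$.

\begin{lemma}\label{lem:key}
Consider all pairs $(E,z)$ with $z\in Y$, $F\le E\le G_z$ and $\operatorname{rank}E=i$.
\begin{enumerate}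
\item[(a)] The classes $[E,z]_Y\in H^i_{\mathfrak m}(N)_{d-i}$ are all equal.
\item[(b)] If $\operatorname{rank}G_y\le i$ for all $y\in Y$, there is a linear map $\phi:H^i_{\mathfrak m}(N)_{d-i}\to k$ with $\phi([E,z]_Y)=1$ for all $(E,z)$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{The splitting.} Choose $\sigma:T\to F$ with $\sigma\rho=\mathrm{id}$ and put $T'=\ker\sigma$, so that $T=\rho(F)\times T'$. By Lemma~\ref{lem:Y}(a), $\widetilde Y=\widehat Y(F,\rho)/T'$ is a connected closed manifold of dimension $d$. It is a covering of $Y$ with group $\rho(F)$ acting on the right, and we give it the orientation pulled back from $Y$. Let $\Gamma=Q\times F$ act on $\widetilde Y$ by $(q,f)\cdot uT'=qu\rho(f)^{-1}T'$. The subgroup $1\times F$ acts freely with quotient $Y$, so $H_\Gamma(\widetilde Y)=H_Q(Y)=N$. On the other hand $fu=u\rho(f)$ for $u\in\widehat Y(F,\rho)$, so the diagonal $\Delta=\{(f,f):f\in F\}$ acts trivially. It is central in $\Gamma$, and $\Gamma=\Delta\times(Q\times1)$. Therefore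
\[
N=H_\Delta\otimes L,\qquad L=H_Q(\widetilde Y),\qquad H^i_{\mathfrak m}(N)=H^{i-1}_{\mathfrak m}(H_\Delta)\otimes H^1_{\mathfrak m}(L),
\]
the last by (L4) and \eqref{eq:HE}; by (L1) it does not matter whether we use $H_Q$, $H_\Gamma$ or $N$ as base ring.

\emph{Isotropy upstairs.} Let $\tilde z=uT'$ lie over $z$, and put $\varphi=\sigma\rho_z:G_z\to F$, a homomorphism with $\varphi|_F=\mathrm{id}$. For $e\in G_z$ we have $eu=u\rho_z(e)$ and $\rho_z(e)\in\rho(\varphi(e))T'$, so $e\tilde z=\tilde z\rho(\varphi(e))$. Hence $Q_{\tilde z}=\ker\varphi$ and $G_z=F\times Q_{\tilde z}$.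

\emph{Point classes.} Given $(E,z)$, put $C=E\cap\ker\varphi$; it has order $p$ and $E=F\times C$. The subgroup $\Gamma_E=\{(e,\varphi(e)):e\in E\}$ fixes $\tilde z$, projects isomorphically onto $E$, and equals $\Delta\times(C\times1)$. The orbit map $\Gamma/\Gamma_E\to\widetilde Y$ is a map of free $(1\times F)$-spaces with quotient $Q/E\to Y$, so by (G3) the Gysin map $H_E\to N$ is that of $\Gamma/\Gamma_E\to\widetilde Y$. As a map of $(\Delta\times Q)$-spaces with trivial $\Delta$-action, the latter is the orbit map $\tilde o:Q/C\to\widetilde Y$, and by (G1) and (G3) its Gysin map is $\mathrm{id}\otimes\tilde o_!:H_\Delta\otimes H_C\to H_\Delta\otimes L$. Lemma~\ref{lem:canonical} gives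
\begin{equation}\label{eq:split}
[E,z]_Y=s\,\bigl(1_\Delta\otimes[C,\tilde z]_{\widetilde Y}\bigr),
\end{equation}
with $s$ and $1_\Delta$ independent of $(E,z)$.

Part (a) follows from \eqref{eq:split} and Proposition~\ref{prop:rankone}(a). Under the hypothesis of (b), the isotropy groups $Q_{\tilde y}$ are elementary abelian of rank at most $1$, so Proposition~\ref{prop:rankone}(b) provides $\psi$. Let $\phi$ be the projection of $H^i_{\mathfrak m}(N)_{d-i}$ onto the summand $H^{i-1}_{\mathfrak m}(H_\Delta)_{-(i-1)}\otimes H^1_{\mathfrak m}(L)_{d-1}=1_\Delta\otimes H^1_{\mathfrak m}(L)_{d-1}$, followed by $s^{-1}\psi$.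
\end{proof}

\section{Proof of Theorem~\ref{thm:count}}\label{sec:proofcount}

Fix $i\ge1$. The vanishing above degree $-i$ is in Corollary~\ref{cor:span}. For a pair $(F,\rho)$ with $\operatorname{rank}F=i-1$ and $Y,Q,N,d$ as before, let $j:G\times_QY\to X$ be the action map. It is proper, and $j_!:N\to M$ has degree $n^2-d$. An orbit map $G/E\to X$ through a point of $Y$ factors through $j$, so $j_!o_!$ is the Gysin map of that orbit in $X$, by (G1) and (G3).

\subsection{Upper bound}
Let $E\ne E'$ be adjacent in $\mathcal A_i$. Take $F=E\cap E'$, of rank $i-1$, and any component $Y=Y(F,\rho)$ of $X^F\ne\emptyset$. By Lemma~\ref{lem:Y}(c) there are $z,z'\in Y$ fixed by $E$ and $E'$ respectively. By Lemma~\ref{lem:key}(a), $[E,z]_Y=[E',z']_Y$. Applying $j_!$ and Lemma~\ref{lem:free} gives $u_Eb_{\mathrm{top}}=u_{E'}b_{\mathrm{top}}$, so $u_E=u_{E'}$. Together with Lemma~\ref{lem:uE}, this shows that $E\mapsto u_E$ is constant on classes and zero on classes that are not closed. By Corollary~\ref{cor:span}, $H^i_{\mathfrak m}(H_G)_{-i}$ is spanned by one $u_E$ for each closed class.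

\subsection{Lower bound}
We must show that these elements are linearly independent. By Proposition~\ref{prop:filt} for $X$ and Corollary~\ref{cor:span}, the space $H^i_{\mathfrak m}(H_G)_{-i}$ has a presentation: generators $\langle Z\rangle_X$, and relations the image of $\partial$. Let $\mathcal E$ be a closed class, and define $\varepsilon:H^i_{\mathfrak m}(M_{\ge i})_{n^2-i}\to k$ on the basis by $\varepsilon\langle Z\rangle_X=1$ if the isotropy group of $Z$ lies in $\mathcal E$, and $0$ otherwise. This is well defined because $\mathcal E$ is closed under conjugation.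

Suppose that $\varepsilon\partial=0$. Then $\varepsilon$ induces a functional on $H^i_{\mathfrak m}(H_G)_{-i}$. If $E$ belongs to any closed class, it is maximal, so every point of $X^E\neq\emptyset$ has isotropy group exactly $E$. A component $Z$ of $X^E$ is then a compact component of $X_i$, and $\langle Z\rangle_X$ maps to $u_Eb_{\mathrm{top}}$. So the functional is $1$ on $u_E$ for $E\in\mathcal E$ and $0$ on $u_E$ for $E$ in another closed class. As $\mathcal E$ varies, this proves the independence.

It remains to prove $\varepsilon\partial=0$ in degree $n^2-i$. The source of $\partial$ comes from the stratum $X_{i-1}$, and the point is that each of its summands already lives on one $Y(F,\rho)$, where Lemma~\ref{lem:key}(b) is available.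

\emph{Localizing $\partial$.} For $(F,\rho)$ with $\operatorname{rank}F=i-1$, all isotropy groups on $Y$ contain $F$, so $Y_{<i-1}=\emptyset$, and $Y^\circ=Y_{i-1}=\{y\in Y:G_y=F\}$ is open in $Y$ and is a union of components of $X_{i-1}$. By Lemma~\ref{lem:Y}(b), $j$ embeds $G\times_QY^\circ$ in $X_{i-1}$. Every point $x\in X_{i-1}$ lies in the set $Y^\circ$ of exactly one pair, namely $(G_x,\rho_x)$. So $X_{i-1}$ is the disjoint union of the pieces $G\times_QY^\circ$ over the $G$-orbits of pairs, and the module $A_{i-1}$ for $X$ is the direct sum of the shifted modules $H_Q(Y^\circ)$. We have $j^{-1}(X_{<i-1})=\emptyset$ and $j^{-1}(X_{\le i-1})=G\times_QY^\circ$. By (G2), $j_!$ maps $N$ into $M_{\ge i-1}$ and $N_{\ge i}$ into $M_{\ge i}$, giving a map of short exact sequences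
\[
\begin{array}{ccccccccc}
0&\to&N_{\ge i}&\to&N&\to&H_Q(Y^\circ)&\to&0\\
&&\downarrow&&\downarrow&&\downarrow&&\\
0&\to&M_{\ge i}&\to&M_{\ge i-1}&\to&A_{i-1}&\to&0 .
\end{array}
\]
The top row is exact by Lemma~\ref{lem:duflot} for $Y$. By (G2) again, the right-hand map composed with $A_{i-1}\to H_G(X_{\le i-1})$ is the Gysin map of $G\times_QY^\circ\to X_{\le i-1}$; since $Y^\circ$ carries the orientation of $Y$, the right-hand map is the inclusion of the summand. Hence $\partial$ restricted to this summand is $j_!\partial_N$, where $\partial_N$ is the connecting map of the top row, and we must show $\varepsilon j_!\partial_N=0$.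

By Proposition~\ref{prop:filt}(c) for $Y$, the space $H^i_{\mathfrak m}(N_{\ge i})_{d-i}$ has the basis $\langle Z\rangle_Y$, with $Z$ a compact component of $Y_i$. Such a $Z$ is a compact component of $X_i$, and $j_!\langle Z\rangle_Y=\langle Z\rangle_X$.

\emph{Case 1: no point of $Y$ has isotropy group in $\mathcal E$.} Then $\varepsilon j_!$ vanishes on the basis, so $\varepsilon j_!=0$.

\emph{Case 2: $E=G_{y_0}\in\mathcal E$ for some $y_0\in Y$.} Let $y\in Y$ with $G_y\ne F$ and choose $F<E'\le G_y$ of rank $i$. Since $E\cap E'\ge F$, the groups $E$ and $E'$ are adjacent, so $E'\in\mathcal E$. As $\mathcal E$ is closed, $E'$ is maximal and $G_y=E'$. This is where closedness enters: all isotropy groups on $Y$ are $F$ or members of $\mathcal E$. So $\varepsilon j_!$ is $1$ on every basis element, and Lemma~\ref{lem:key}(b) applies. Let $\gamma:H^i_{\mathfrak m}(N_{\ge i})\to H^i_{\mathfrak m}(N)$ be the natural map. Then $\phi\gamma\langle Z\rangle_Y=\phi([G_z,z]_Y)=1$ for $z\in Z$. Thus $\varepsilon j_!=\phi\gamma$ in degree $d-i$, and $\gamma\partial_N=0$ by exactness.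

This proves the dimension formula.

\subsection{The criterion for the conjecture}
The conjecture for $G$ asks that $H^i_{\mathfrak m}(H_G)_j=0$ for $0\le i<r$ and $j\ge-i$. For $i\ge1$ this holds exactly when there is no closed class in $\mathcal A_i$. For $i=0<r$ it always holds: $H^0_{\mathfrak m}(H_G)_j=0$ for $j>0$ by \eqref{eq:known}, and $H^0_{\mathfrak m}(H_G)_0=0$ because $1$ is not $\mathfrak m$-torsion when $\dim H_G>0$. \qed

\begin{remark}
Codimension $2$ cannot be replaced by $1$ in Proposition~\ref{prop:normal}. In the proof of Theorem~\ref{thm:counter} take $\dim V=1$ and $m\ge2$. Then $E$ is normal of rank $m+1$ with fixed spaces of codimension $1$. A subgroup of rank $m+1$ inside $A$ is not maximal, as $2m>m+1$. One not inside $A$ meets $A$ in a subgroup of rank $m$ that centralizes an element with $v\neq0$, hence in $\{(0,0,c)\}$, so it is adjacent to a subgroup of rank $m+1$ of $A$. There is no closed class, and $H^{m+1}_{\mathfrak m}(H_P)_{-(m+1)}=0$ by Theorem~\ref{thm:count}.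
\end{remark}

\section{The sharp range}\label{sec:range}

\subsection{No closed classes at levels $1$, $2$, $3$}

\begin{proof}[Proof of Theorem~\ref{thm:range}(a)]
By Theorem~\ref{thm:count} and the case $i=0$ treated in its proof, we must show that no class in $\mathcal A_i$ is closed when $1\le i\le3$ and $i<r$. Let $E\in\mathcal A_i$ be maximal and let $P\ge E$ be a Sylow $p$-subgroup, of rank $r$. It suffices to find in $P$ a chain of adjacent subgroups of rank $i$ from $E$ to one that is not maximal in $P$. Let $A\le P$ be elementary abelian of rank $r$. Every maximal elementary abelian subgroup of $P$, in particular $E$ and $A$, contains $\Omega_1Z(P)$, the group of central elements of order dividing $p$. The idea is that all subgroups of rank $i$ containing a fixed subgroup of rank $i-1$ are adjacent.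

If $i=1$, any subgroup of order $p$ in $A$ is adjacent to $E$ and not maximal. If $i=2$, let $z\in Z(P)$ have order $p$. Then $z\in E\cap A$, and a subgroup of rank $2$ of $A$ containing $z$ is adjacent to $E$ and not maximal, as $r\ge3$.

Let $i=3$ and $r\ge4$. The center may be cyclic, so we use a normal subgroup of rank $2$ instead. By \cite[Theorem 5.4.10]{Gor}, a $p$-group with no noncyclic abelian normal subgroup is cyclic, or $p=2$ and it is dihedral, semidihedral or generalized quaternion; these groups have rank at most $2$. So $P$ has a noncyclic abelian normal subgroup, whose elements of order dividing $p$ form a normal subgroup of rank at least $2$, and this contains a subgroup $V\cong(\mathbb Z/p)^2$ normal in $P$. We have $V\cap Z(P)\neq1$, and $|P:C_P(V)|\le p$ because $p^2$ does not divide $|GL_2(\mathbb F_p)|$.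

\emph{Claim: if $B\le P$ is maximal elementary abelian and $V\not\le B$, there is an elementary abelian $B^*\ge V$ of the same rank with $|B:B\cap B^*|\le p$.} Indeed $B\not\le C_P(V)$, since otherwise $BV>B$ would be elementary abelian. So $B_1=C_B(V)$ has index $p$ in $B$. The group $B_1\cap V=B\cap V$ contains $V\cap\Omega_1Z(P)\ne1$ and is not $V$, so it has rank $1$. Thus $B^*=B_1V$ is elementary abelian of rank $(\operatorname{rank}B-1)+2-1$, and $B\cap B^*\ge B_1$.

Put $B^*=B$ if $V\le B$. We obtain $E^*\ge V$ of rank $3$, adjacent to $E$, and $A^*\ge V$ of rank $r\ge4$. A subgroup $E'$ of rank $3$ with $V\le E'<A^*$ is not maximal, and $|E^*\cap E'|\ge|V|=p^2$. So $E\sim E^*\sim E'$.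
\end{proof}

\subsection{A criterion for closed classes}

\begin{lemma}\label{lem:crit}
Let $P$ be a finite $p$-group, $D\trianglelefteq P$ with $P/D\cong(\mathbb Z/p)^2$, and $i\ge 2$. Suppose that $\operatorname{rank}D>i$, that $\operatorname{rank}C_D(g)\le i-2$ for all $g\in P\setminus D$, and that there is an elementary abelian $E\not\le D$ of rank $i$. Then $\operatorname{rank}P=\operatorname{rank}D>i$, the class of $E$ is closed, and $H^i_{\mathfrak m}(H_P)_{-i}\ne0$.
\end{lemma}

\begin{proof}
Let $E_1\not\le D$ be elementary abelian and $g\in E_1\setminus D$. Then $E_1\cap D\le C_D(g)$ has rank at most $i-2$, and $E_1/(E_1\cap D)$ embeds in $P/D$, so $\operatorname{rank}E_1\le i$. Hence $\operatorname{rank}P=\operatorname{rank}D$, and subgroups of rank $i$ not contained in $D$ are maximal. If $E_1\not\le D$ has rank $i$ and $E'$ is adjacent to it, then $E_1\cap E'$ has rank at least $i-1>\operatorname{rank}(E_1\cap D)$, so $E'\not\le D$. Conjugation also preserves the condition of not lying in $D$. So the whole class of $E$ consists of maximal subgroups, and Theorem~\ref{thm:count} applies.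
\end{proof}

The group of Theorem~\ref{thm:counter} satisfies these hypotheses with $D=A$ and $i=m+2$, $m\ge3$. Level $4$ would need $m=2$, where $\operatorname{rank}A=4$ is too small by one. We enlarge $D$ by one rank without enlarging the centralizers. Throughout, $K=\mathbb F_{p^2}$ and $i=4$.

\subsection{Level $4$ for odd $p$}
Let $\mathcal N(x,y,z)=(0,x,y)$ be the nilpotent Jordan block on $K^3$. For $e\in K$ the map $\tau_e=1+e\mathcal N+\frac12e^2\mathcal N^2$ is
\[
\tau_e(x,y,z)=\bigl(x,\ y+xe,\ z+ey+\tfrac12xe^2\bigr),
\]
and $\tau_{e'}\tau_e=\tau_{e+e'}$, since $\mathcal N^3=0$ and $\frac12e^2+ee'+\frac12e'^2=\frac12(e+e')^2$. The subgroup $D=\mathbb F_p\oplus K\oplus K$ of $K^3$ is invariant and has rank $5$. Let $P=D\rtimes K$, of order $p^7$. As $D$ is abelian, for $g\in De$ with $e\ne0$ the group $C_D(g)$ is the fixed space of $\tau_e$. The second coordinate forces $x=0$ and then the third forces $y=0$, so $C_D(g)=\{(0,0,z)\}$ has rank $2$. The subgroup $E=\{(0,0,z)\}\times K$ is elementary abelian of rank $4$ and not contained in $D$. By Lemma~\ref{lem:crit}, $\operatorname{rank}P=5$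 and $H^4_{\mathfrak m}(H_P)_{-4}\ne0$.

\subsection{Level $4$ for $p=2$}
Here $D$ cannot be abelian: an element $g\notin D$ would act on the $\mathbb F_2$-space of elements of order dividing $2$ in $D$, of dimension at least $5$, with $(g-1)^2=g^2-1=0$, so it would fix a subspace of dimension at least $3$. We take instead a group $D$ of class $2$ in which the extra involutions are permuted freely by $P/D$, while the fixed cosets consist of elements of order $4$.

\emph{The group $D_1$ of order $32$.} Let $K=\mathbb F_4=\{0,1,\omega,\omega^2\}$. Let $\beta_0,\beta_1,\beta_\omega$ be a basis of $\mathbb F_2^3$ and let $\gamma:\mathbb F_2^3\times\mathbb F_2^3\to K$ be the biadditive map with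
\[
\gamma(\beta_0,\beta_1)=1,\qquad\gamma(\beta_0,\beta_\omega)=\omega,\qquad\gamma(\beta_1,\beta_\omega)=\omega^2,
\]
and $\gamma=0$ on the other six ordered pairs of basis vectors. Let $D_1=K\times\mathbb F_2^3$ with product $(v,u)(v',u')=(v+v'+\gamma(u,u'),u+u')$; biadditivity gives associativity. Write $\zeta(v)=(v,0)$ and $V=\zeta(K)$, a central four-group. Then $(v,u)^2=\zeta(q(u))$ with $q(u)=\gamma(u,u)$, and the commutator of $(v,u)$ and $(v',u')$ is $\zeta(\gamma(u,u')+\gamma(u',u))$, which is biadditive in $u,u'$. Put $\beta_{\omega^2}=\beta_0+\beta_1+\beta_\omega$. The eight elements of $\mathbb F_2^3$ are $0$, the four $\beta_x$ ($x\in K$), and the three sums of two basis vectors, and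
\begin{equation}\label{eq:q}
q(\beta_x)=0\ \ (x\in K),\qquad q(\beta_0+\beta_1)=1,\quad q(\beta_0+\beta_\omega)=\omega,\quad q(\beta_1+\beta_\omega)=\omega^2,
\end{equation}
where $q(\beta_{\omega^2})=1+\omega+\omega^2=0$. Let $b_x=(0,\beta_x)$ for $x\in\{0,1,\omega\}$ and $b_{\omega^2}=b_0b_1b_\omega$, with image $\beta_{\omega^2}$. All four $b_x$ are involutions, and
\[
[b_x,b_y]=\zeta(x+y)\qquad(x,y\in K).
\]
For $x,y\in\{0,1,\omega\}$ this is the definition of $\gamma$, as $1+\omega=\omega^2$. For $y=\omega^2$ and $x=0,1,\omega$, biadditivity gives $1+\omega=0+\omega^2$, then $1+\omega^2$, and then $\omega+\omega^2$.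

\emph{Translations.} The group $D_1$ is presented by the central four-group $V$ and $b_0,b_1,b_\omega$ with $b_x^2=1$ and $[b_x,b_y]=\zeta(x+y)$: in the presented group every element has the form $\zeta(v)b_0^{\epsilon}b_1^{\epsilon'}b_\omega^{\epsilon''}$, so its order is at most $32$. The relations are preserved by $b_x\mapsto b_{x+e}$. So for $e\in\{1,\omega\}$ there is an endomorphism $\tau_e$, trivial on $V$, with $\tau_e(b_x)=b_{x+e}$ for $x\in\{0,1,\omega\}$. The formula also holds for $x=\omega^2$:
\begin{align*}
\tau_1(b_{\omega^2})&=b_1b_0b_{\omega^2}=b_1b_0b_0b_1b_\omega=b_\omega,\\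
\tau_\omega(b_{\omega^2})&=b_\omega b_{\omega^2}b_0=b_\omega(b_0b_1)b_\omega\,b_0=b_0b_1b_0\,\zeta(\omega+\omega^2)=b_1\zeta(1)\zeta(1)=b_1 .
\end{align*}
Since $V$ and the $b_x$ generate $D_1$, the maps $\tau_1,\tau_\omega$ are commuting involutions. They define an action of $(K,+)$ on $D_1$, trivial on $V$, with $\tau_e(b_x)=b_{x+e}$ for all $e,x\in K$.

\emph{The groups $D$ and $P$.} Let $D=D_1\times K$, and let $e\in K$ act by $\tau_e(a,t)=(\tau_e(a)\zeta(et),t)$. This is an automorphism because $\zeta$ is a homomorphism into the center, and it is an action because $\tau_{e'}$ fixes $\zeta(et)$. Let $P=D\rtimes K$, of order $2^9$.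

The subgroup $V\times\langle b_0\rangle\times K$ of $D$ is elementary abelian of rank $5$. The image of an elementary abelian subgroup of $D$ in $D/(V\times K)=\mathbb F_2^3$ is a subspace on which $q=0$. By \eqref{eq:q} it lies in $\{0\}\cup\{\beta_x\}$, and $q(\beta_x+\beta_y)=x+y\neq0$ for $x\ne y$, so it has dimension at most $1$. Hence $\operatorname{rank}D=5$.

Let $g\in De$ with $e\ne0$, and let $h=(a,t)\in D$ satisfy $h^2=1$ and $[h,g]=1$. Let $u\in\mathbb F_2^3$ be the image of $a$. Inner automorphisms of $D$ act trivially on $\mathbb F_2^3$, so $u$ is fixed by the map $\beta_x\mapsto\beta_{x+e}$, which fixes no $\beta_x$. Also $q(u)=0$ because $a^2=1$. By \eqref{eq:q}, $u=0$. So $h=(\zeta(v),t)$ is central in $D$, and $[h,g]=1$ means $\tau_e(h)=(\zeta(v+et),t)=h$, which forces $t=0$. Thus all involutions of $C_D(g)$ lie in $V$, and $\operatorname{rank}C_D(g)\le2$. Finally, the acting copy of $K$ centralizes $V$, and their product $E$ is elementary abelian of rank $4$ and not contained in $D$. By Lemma~\ref{lem:crit}, $\operatorname{rank}P=5$ and $H^4_{\mathfrak m}(H_P)_{-4}\ne0$.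

\begin{proof}[Proof of Theorem~\ref{thm:range}(b) and (c)]
The groups $P$ just constructed prove (b): they have $r=5$, so $\min(4,r-1)=4$ and $\operatorname{reg}^{\le4}(H_P)\ge0$. For (c) let $G=P\times E'$ with $E'$ elementary abelian of rank $i-4$. It has rank $i+1$, and by (L4) and \eqref{eq:HE} the space $H^i_{\mathfrak m}(H_G)_{-i}$ contains $H^4_{\mathfrak m}(H_P)_{-4}\otimes H^{i-4}_{\mathfrak m}(H_{E'})_{-(i-4)}\neq0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Gor}
Gorenstein, \emph{Finite Groups}.

\bibitem{CM}
\emph{On the Castelnuovo-Mumford regularity of the cohomology ring of a group},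
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak jams/\allowbreak 2010-23-04/\allowbreak S0894-0347-10-00666-1/\allowbreak S0894-0347-10-00666-1.pdf}

\end{thebibliography}
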